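# Reversing Cartan's inequality with few flags

## 1. The guess $N=1$, and four curves on which to try it

Take a holomorphic curve $f:\mathbf C\to\mathbf P^n$ and look at it on a large circle $|z|=r$. Choose $p$ flags in $\mathbf P^n$ and measure, on average over the circle, how close $f$ comes to the nearest one. For fixed $p$, Cartan's second main theorem says that this average closeness, plus a term counting ramification, is at most about $(n+1)T(r)$, where $T$ is the growth of $f$. If $p$ may grow slowly with $r$, does the inequality become an equality? The conjecture below says yes, with $p$ a power $[\log T(r)]^N$. The answer one would first guess is "yes, and the first power is enough": $[\log T(r)]$ flags look like plenty. Let us fix the definitions and test this.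

**Definition (curve, characteristic).** Let $(f_0,\dots,f_n)$ be a homogeneous representation of $f$, the $f_j$ being entire without zeros common to all of them. Put $\|f\|=\sqrt{|f_0|^2+\dots+|f_n|^2}$, $u=\log\|f\|$, and
$$T(r)=T(r,f)=\frac1{2\pi}\int_0^{2\pi}u(re^{i\theta})\,d\theta-u(0).$$
The curve is *transcendental* if it is not rational, i.e. if $T(r)/\log r$ is unbounded. It is *linearly non-degenerate* if $f_0,\dots,f_n$ are linearly independent, which is the same as $W\not\equiv0$, where $W$ is the Wronskian of $(f_0,\dots,f_n)$.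

**Definition (distance, flags).** For a projective subspace $E=\mathbf P(V)$ let $d(x,E)=\|\pi_{V^\perp}x\|/\|x\|$, the sine of the angle. For a hyperplane $a_0w_0+\dots+a_nw_n=0$ this is $|a_0f_0+\dots+a_nf_n|/(\|f\|\,\|a\|)$ at $x=f$. A *complete flag* is a chain $A=(A^{(0)}\subset A^{(1)}\subset\dots\subset A^{(n-1)}\subset\mathbf P^n)$ with $\dim A^{(j)}=j$, and
$$\log d(f(z),A)=\sum_{j=0}^{n-1}\log d(f(z),A^{(j)}).$$

For $n=1$ a flag is a point. For $n=2$ it is a point on a line; for instance $A^{(0)}=[0:0:1]$, $A^{(1)}=\{w_0=0\}$. The geodesic Fubini–Study distance differs from $d$ by a factor in $[1,\frac\pi2]$, which changes the next quantity only by $O(1)$.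

**Definition ($m_p$ and $N_1$).** Following Yamanoi, for a positive integer $p$ put
$$m_p(r,f)=\max_{\{A_1,\dots,A_p\}}\frac1{2\pi}\int_0^{2\pi}\max_{1\le k\le p}\log\frac1{d(f(re^{i\theta}),A_k)}\,d\theta ,$$
the outer maximum (read as a supremum) being over all choices of $p$ complete flags. If $n_1(r,f)$ is the number of zeros of $W$ in $|z|\le r$ with multiplicity, put
$$N_1(r,f)=\int_0^r\frac{n_1(t,f)-n_1(0,f)}t\,dt+n_1(0,f)\log r .$$

Since $d\le1$, $m_p\ge0$; since flags may be repeated, $m_p$ is nondecreasing in $p$. A set $E\subset[1,\infty)$ has *finite logarithmic measure* if $\int_E dr/r<\infty$. The inequality $m_p+N_1\le(n+1+o(1))T$ outside such a set, *for each fixed $p$*, is equivalent to Cartan's second main theorem.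

**Conjecture.** For every linearly non-degenerate transcendental curve $f$ there is a positive integer $N$ such that, with $\phi(r)=[\log T(r,f)]^N$ ($[\cdot]$ is the integer part),
$$m_{\phi(r)}(r,f)+N_1(r,f)=(n+1+o(1))T(r,f),\qquad r\to\infty, \tag{1}$$
when $r$ avoids some exceptional set of finite logarithmic measure.

The problem is taken from "Reversion of Cartan's Second main theorem", http://www.math.purdue.edu/%7Eeremenko/dvi/revers.pdf.

**Notation and textbook facts.** We write $\langle h\rangle_r=\frac1{2\pi}\int_0^{2\pi}h(re^{i\theta})\,d\theta$, $x^\pm=\max(\pm x,0)$, and always take $r\ge1$. A subharmonic function $w\not\equiv-\infty$ in $\mathbf C$ has a Riesz measure $\mu_w\geq 0$, defined by $\Delta w=2\pi\mu_w$. Its circle means are finite, nondecreasing and convex in $\log r$, and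
$$\langle w\rangle_R-\langle w\rangle_r=\int_r^R\mu_w(|\zeta|\le t)\,\frac{dt}t\qquad(0<r<R). \tag{2}$$
For $w=\log|h|$ with $h$ entire, $\mu_w$ puts mass $m$ at each zero of order $m$, and (2) is Jensen's formula; in particular $\langle\log|W|\rangle_r=N_1(r)+O(1)$. Also $\langle u\rangle_r=T(r)+u(0)$. Since $u$ is continuous and subharmonic, $T$ is continuous, nondecreasing and convex in $\log r$. For transcendental $f$ the slopes of this convex function are unbounded, so $T(r)/\log r\to\infty$.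

Now the tests. With $p=[\log T(r)]$ the number of flags tends to infinity, so the inequality $\le$ in (1) cannot be quoted from Cartan's theorem, which concerns fixed $p$. We shall prove it in Section 4 as Theorem 1(a), for all $p$ at once. What we check by hand now is the inequality $\ge$, and there a fixed number of flags is enough, because $m_p$ is nondecreasing in $p$.

**Test 1: $f=(1,e^z)$.** With $x=\mathrm{Re}\,z$ we have $u=x^++O(1)$, so $T=r/\pi+O(1)$, and $W=e^z$, so $N_1=0$. For the points $[1:0]$ and $[0:1]$, $\log\frac1d$ equals $u-x$ and $u$. The larger is $|x|+O(1)$, with mean $2r/\pi+O(1)=2T+O(1)$. Two flags suffice.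

**Test 2: $f=\wp$.** Let $a$ be the area of a period parallelogram. Here $\mu_u$ is the pull-back of spherical area normalized to total mass $1$, so each cell has mass $\deg\wp=2$, and (2) gives $T(r)\sim\int_0^r\frac{2\pi t^2}{a}\frac{dt}t=\pi r^2/a$. There are four simple ramification points per cell (three half-periods and the double pole), so $N_1\sim2\pi r^2/a\sim2T$. The ramification term does everything, and one flag suffices.

**Test 3: $F_q(z)=\int_0^ze^{-\zeta^q}d\zeta$, $q\ge2$, $f=(1,F_q)$.** Here $W=e^{-z^q}$ and $N_1=0$. Let $\omega=e^{2\pi i/q}$, $I_j=\omega^j\int_0^\infty e^{-t^q}dt$, and write $z=\omega^jre^{i\psi/q}$ with $|\psi|\le\pi$ ("sector $j$"), so that $\mathrm{Re}\,z^q=r^q\cos\psi$. If $\cos\psi\ge0$, integrate from $z$ along the circle to $\psi=0$ and then along the ray to infinity. Since $\int_r^\infty e^{-t^q}dt\le\int_r^\infty qt^{q-1}e^{-t^q}dt=e^{-r^q}$,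
$$|F_q(z)-I_j|\le(\pi r+1)e^{-r^q\cos\psi}.$$
If $\cos\psi<0$, integrate along the circle from $\psi=\pm\frac\pi2$: $|F_q|\le|I_j|+\pi r+1+\pi re^{r^q|\cos\psi|}$. Hence $\log^+|F_q|\le r^q(\cos\psi)^-+O(\log r)$ and $T\le r^q/\pi+O(\log r)$. Use the $q+1$ points $I_0,\dots,I_{q-1},\infty$. Where $\cos\psi\ge0$, $d(F_q,I_j)\le|F_q-I_j|$ gives $\log\frac1d\ge r^q\cos\psi-O(\log r)$; this contributes at least $r^q/\pi-O(\log r)$ to the mean. Where $\cos\psi<0$ the point $\infty$ gives $\log\frac1d=u$, and this part contributes $T-O(\log r)$, because $u=O(\log r)$ on the other part. Altogether $m_{q+1}\ge T+r^q/\pi-O(\log r)\ge2T-O(\log r)$. As $F_q$ is entire and not a polynomial, $\log r=o(T)$.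

**Test 4: $f=(1,e^z,e^{2z})$, $n=2$.** Now $u=2x^++O(1)$, $T=2r/\pi+O(1)$, and $W$ is a constant times $e^{3z}$, so $N_1=0$. For $x>0$ use the flag $[0:0:1]\subset\{w_0=0\}$. Then $d(f,A^{(0)})=\sqrt{1+e^{2x}}/\|f\|=e^{-x+O(1)}$ and $d(f,A^{(1)})=1/\|f\|=e^{-2x+O(1)}$, so $\log\frac1{d(f,A)}=3x+O(1)$. For $x<0$ the flag $[1:0:0]\subset\{w_2=0\}$ gives $3|x|+O(1)$. The mean of $3|x|$ is $6r/\pi=3T+O(1)$. Two flags suffice.

So in all four tests the lower half holds with $p=[\log T]$, and together with Theorem 1(a) below (1) holds with $N=1$. Test 3 nevertheless contains a warning. The curve used $q$ different values $I_j$, one per sector, while $\log T\approx q\log r$. For fixed $q$ and $r\to\infty$ this is harmless. But if $q$ is huge and $r$ is only slightly larger than $1$, then $\log T$ is far smaller than $q$. Section 10 builds one curve that meets this situation again and again, and there the guess fails.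

## 2. What is true

**Theorem 1.** Let $f$ be linearly non-degenerate and transcendental, and $0<\varepsilon\le1$. There are $C$ and a set $E$ of finite logarithmic measure such that for all $r\notin E$:

(a) for every integer $p\ge1$,
$$m_p(r,f)+N_1(r,f)\le(n+1)T(r)+C(\log p+\log T(r));$$

(b) for every integer $p\ge(\log T(r))^{1+\varepsilon}$,
$$m_p(r,f)+N_1(r,f)\ge(n+1)T(r)-C\big(T(r)(\log T(r))^{-\varepsilon/2}\log\log T(r)+\log r\big).$$

Hence $m_{p(r)}+N_1=(n+1+o(1))T$ for $r\notin E$ and every integer-valued $p(r)\ge(\log T)^{1+\varepsilon}$ with $\log p(r)=o(T(r))$. **In particular the conjecture is true, with every $N\ge2$**: take $\varepsilon=\frac12$; for large $r$ we have $[\log T]^N\ge(\log T)^{3/2}$, and $\log\,[\log T]^N=o(T)$.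

**Theorem 2 (sharpness, already for $n=1$).**

(i) There is an entire transcendental $F$ such that, for $f=(1,F)$, $N_1(r,f)\equiv0$, and there is a set of $r$ of infinite logarithmic measure on which, for every constant $c$ and every integer-valued $p(r)$ with $1\le p(r)\le c\log T(r)$, $\limsup m_{p(r)}(r,f)/T(r)\le1<2$. So $N=1$ is not enough in general.

(ii) The condition $\log p=o(T)$ cannot be weakened to $\log p\le cT$ for any $c>0$.

Throughout, $f$ is linearly non-degenerate, and transcendental except where Lemma 1 is used in Section 10. The letter $C$ denotes constants depending only on $f$ and $\varepsilon$, never on $r$, $p$ or flags; it may change between occurrences.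

## 3. A logarithmic derivative estimate uniform in the linear forms

For growing $p$ we need a logarithmic derivative estimate whose constant does not depend on the linear forms. We bound the mean of a *power* of a majorant, not only of its logarithm: when we take a maximum over $p$ flags, $p$ such means add up to $p$ times the bound, and a final logarithm turns the factor $p$ into $\log p$.

**Lemma 1.** Let $L_0,\dots,L_k$ ($k\le n$) be linear forms of norm $1$, $h_j=L_j(f)$, $Q=W(h_0,\dots,h_k)/(h_0\cdots h_k)$, and $1\le\rho<R$. Then on $|z|=\rho$, off a finite set, $|Q|\le CS^{k(k+1)/2}$ with some measurable $S\ge1$ satisfying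
$$\langle S^{1/2}\rangle_\rho\le C(T(R)+1)\Big(\frac R{R-\rho}\Big)^2 . \tag{3}$$
Only linear non-degeneracy of $f$ is needed.

*Proof.* **Step 1: uniformity in the form.** We show $\inf_{\|L\|=1}\langle\log|Lf|\rangle_1>-\infty$. Otherwise there are unit forms $L_i\to L$ with $\langle\log|L_if|\rangle_1\to-\infty$. Since $Lf\not\equiv0$, some $\sigma\in(\frac12,1)$ has $Lf\ne0$ on $|z|=\sigma$. Means of subharmonic functions increase, so $\langle\log|L_if|\rangle_1\ge\langle\log|L_if|\rangle_\sigma\to\langle\log|Lf|\rangle_\sigma>-\infty$, a contradiction.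

**Step 2: counting zeros.** Let $h=Lf$, $\|L\|=1$. Then $u-\log|h|\ge0$, and for $t\ge1$ Step 1 gives $\langle\log|h|\rangle_t\ge-C$, so $\langle u-\log|h|\rangle_t\le T(t)+C$. For $1\le R'<R$ let $n(R',h)$ be the number of zeros of $h$ in $|z|\le R'$. Jensen's formula gives
$$n(R',h)\log\frac R{R'}\le\langle\log|h|\rangle_R-\langle\log|h|\rangle_{R'}\le T(R)+C .$$
As $\log(R/R')\ge(R-R')/R$, we get $n(R',h)\le(T(R)+C)\frac R{R-R'}$.

**Step 3: pointwise bounds for logarithmic derivatives.** For $1\le j\le k$ let $g_j=h_j/h_0$, $\ell_j=g_j'/g_j$, $R'=(\rho+R)/2$, $q=R'/(R'-\rho)\ge1$ and $m_j=\langle|\log|g_j||\rangle_{R'}$. Writing $\log|g_j|=(u-\log|h_0|)-(u-\log|h_j|)$, Step 2 gives $m_j\le2T(R')+C$. The Poisson–Jensen formula, differentiated once, reads for $|z|<R'$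
$$\ell_j(z)=\frac1{2\pi}\int_0^{2\pi}\log|g_j(R'e^{i\varphi})|\frac{2R'e^{i\varphi}}{(R'e^{i\varphi}-z)^2}\,d\varphi+\sum_c\pm\Big(\frac1{z-c}+\frac{\bar c}{R'^2-\bar cz}\Big),$$
where $c$ runs over the $n_j$ zeros in $|z|<R'$ of $h_j$ (sign $+$) and of $h_0$ (sign $-$), with multiplicity. On $|z|=\rho$ we have $|R'^2-\bar cz|\ge R'(R'-\rho)$, so $|c|/|R'^2-\bar cz|\le1/(R'-\rho)$. Differentiating $i$ more times, for $0\le i<k$,
$$|\ell_j^{(i)}(z)|\le C\frac{R'}{(R'-\rho)^{i+2}}m_j+C\sum_c\Big(\frac1{|z-c|^{i+1}}+\frac1{(R'-\rho)^{i+1}}\Big).$$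
Put $S_j=q^2(1+m_j)+n_jq+\sum_c|z-c|^{-1}\ge1$. Since $R'\ge1$, the first fraction is $q^{i+2}/R'^{\,i+1}\le q^{i+2}$, and $q^{i+2}m_j\le(q^2(1+m_j))^{i+1}$ because $i+2\le2(i+1)$. Likewise $n_j(R'-\rho)^{-(i+1)}\le n_jq^{i+1}\le(n_jq)^{i+1}$, and $\sum|z-c|^{-(i+1)}\le(\sum|z-c|^{-1})^{i+1}$. Hence $|\ell_j^{(i)}|\le CS_j^{i+1}$.

**Step 4: the Wronskian.** From $g^{(m+1)}/g=(g^{(m)}/g)'+\ell\,g^{(m)}/g$ it follows by induction that $g^{(m)}/g$ is a polynomial in $\ell,\ell',\dots$, isobaric of weight $m$ when $\ell^{(i)}$ has weight $i+1$. So $|g_j^{(m)}/g_j|\le CS_j^m$ for $1\le m\le k$. Moreover $W(h_0,\dots,h_k)=h_0^{k+1}W(1,g_1,\dots,g_k)=h_0^{k+1}W(g_1',\dots,g_k')$, so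
$$Q=\det\big(g_j^{(m)}/g_j\big)_{1\le j,m\le k},\qquad |Q|\le CS^{1+2+\dots+k},\qquad S=1+\sum_jS_j .$$

**Step 5: the mean of $S^{1/2}$.** The distance from $\rho e^{i\theta}$ to the line through $0$ and $c$ gives $|\rho e^{i\theta}-c|\ge\rho|\sin(\theta-\arg c)|$; as $\rho\ge1$, $\langle|z-c|^{-1/2}\rangle_\rho\le C$ (for $c=0$ this is trivial). Therefore
$$\langle S_j^{1/2}\rangle_\rho\le q(1+m_j)^{1/2}+(n_jq)^{1/2}+Cn_j .$$
Here $q=\frac{R+\rho}{R-\rho}\le\frac{2R}{R-\rho}$, and by Step 2, with $R-R'=(R-\rho)/2$, $n_j\le C(T(R)+1)\frac R{R-\rho}$. Inserting these gives (3). $\square$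

## 4. The upper bound for all $p$ at once

**Step 1: from flags to Wronskians.** For a flag $A$ choose an orthonormal system of linear forms $L_0,\dots,L_n$ with $A^{(j)}=\{L_{j+1}=\dots=L_n=0\}$. Then
$$d(f,A^{(j)})\|f\|=\Big(\sum_{i>j}|L_if|^2\Big)^{1/2}\ge|L_{j+1}f|,\qquad 0\le j\le n-1 .$$
Multiply these and use $\|f\|\ge|L_0f|$: $\|f\|^{n+1}\prod_{j<n}d(f,A^{(j)})\ge\prod_{j=0}^n|L_jf|$. The change of coordinates is unitary, so $|W|=|W(L_0f,\dots,L_nf)|$, and
$$\log\frac1{d(f,A)}\le(n+1)u-\log|W|+\log|Q_A| ,$$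
with $Q_A$ as in Lemma 1, $k=n$.

**Step 2: the maximum over $p$ flags.** Let $A_1,\dots,A_p$ be flags and $S_1,\dots,S_p\ge1$ the corresponding majorants. Then $\max_k\log S_k\le2\log\sum_kS_k^{1/2}$, and by concavity of $\log$
$$\Big\langle\max_k\log|Q_{A_k}|\Big\rangle_r\le C+C\log\sum_{k=1}^p\langle S_k^{1/2}\rangle_r .$$
With (3), and with $\langle u\rangle_r=T+u(0)$, $\langle\log|W|\rangle_r=N_1+O(1)$, we get for all $1\le r<R$ and $p\ge1$
$$m_p(r)+N_1(r)\le(n+1)T(r)+C\Big[1+\log p+\log\Big((T(R)+1)\Big(\frac R{R-r}\Big)^2\Big)\Big]. \tag{4}$$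

**Step 3: choice of $R$.** Put
$$\Lambda(r)=(\log T(r))^{1+\varepsilon/2},\qquad r=e^s,$$
and let $s_0\ge0$ be so large that $\log T(e^{s_0})\ge1$ (later we enlarge $s_0$ finitely many times).

**Lemma 2 (Borel).** The set $E_1$ of $s\ge s_0$ with $T(e^{s+1/\Lambda})>eT(e^s)$, where $\Lambda=\Lambda(e^s)$, has finite measure.

*Proof.* Let $s_1=\inf E_1$ and $s_{j+1}=\inf\big(E_1\cap[s_j+1/\Lambda(e^{s_j}),\infty)\big)$, as long as these sets are nonempty. By continuity of $T$,
$$T(e^{s_{j+1}})\ge T(e^{s_j+1/\Lambda(e^{s_j})})\ge eT(e^{s_j}),$$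
so $\log T(e^{s_j})\ge j$. In particular $s_j\to\infty$ if there are infinitely many. Hence the intervals $[s_j,s_j+1/\Lambda(e^{s_j})]$ cover $E_1$, and their total length is at most $\sum_jj^{-1-\varepsilon/2}<\infty$. $\square$

For $s\notin E_1$, $s\ge s_0$, put $R=re^{1/\Lambda}$ in (4). Then $T(R)\le eT(r)$, and $R/(R-r)=1/(1-e^{-1/\Lambda})\le2\Lambda$ because $1-e^{-x}\ge x/2$ on $[0,1]$. The bracket in (4) is therefore at most $C(\log p+\log T(r))$. This proves Theorem 1(a), provided the final set $E$ contains $\{e^s:s\in E_1\}\cup[1,e^{s_0}]$.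

## 5. Osculating points on short arcs, and the trouble at zeros of $W$

For the lower bound look first at $n=1$. Put $v=2u-\log|W|$. Then $e^{-v}=|W|/\|f\|^2$ is the spherical derivative of $f$, so $d(f(z),f(z_0))\le\int e^{-v}|d\zeta|$ along any path, while
$$\langle v\rangle_r=2T(r)-N_1(r)+O(1),$$
which is exactly what $m_p$ should reach. This suggests the following. Cut $|z|=r$ into $p$ arcs $I$ of angular length $\delta=2\pi/p\le1$, pick $z_0\in I$, and use the point $f(z_0)$ as the flag for $I$. For $z\in I$,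
$$\log\frac1{d(f(z),f(z_0))}\ge-\log(r\delta)+\inf_Iv\ge v(z)-\omega(z)-\log r,\qquad\omega(z)=\sup_{z'\in I}|v(z')-v(z)| .$$
Averaging, $m_p\ge2T-N_1-\langle\omega\rangle_r-\log r-C$. All would be done if $\omega\le o(T)$ on every arc.

This is where the direct approach stops. If $W$ has a zero on $I$, then $v=+\infty$ there and $\omega=+\infty$ on the whole arc. Moving the circle off the zeros does not restore a pointwise bound: a simple zero at a small distance $\tau\ll r\delta$ from $I$ contributes about $\log(r\delta/\tau)$ to the variation of $\log|W|$ along $I$, and there may be many zeros of $W$ near one circle.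

What rescues the plan is that only the *mean* of $\omega$ matters. A zero close to the circle disturbs only points $z$ that lie within a few $r\delta$ of it, a fraction of about $\delta$ of the circle, so its contribution carries the weight $\delta$. The remaining factor $\log(1/\tau)$ can be controlled for most $r$ by bounding a sum of $\tau^{-1/2}$. The smooth part of $v$ is a Poisson integral from a circle at relative distance $\eta$, and its oscillation has mean about $(\delta/\eta)T$. Lemma 2 permits $\eta$ of size $1/\Lambda=(\log T)^{-1-\varepsilon/2}$. So $p=2\pi/\delta$ must beat $(\log T)^{1+\varepsilon/2}$, and this is the reason for the exponent $1+\varepsilon$ in Theorem 1(b). For $n\ge2$, the point $f(z_0)$ becomes the osculating flag, and $u,\log|W|$ are joined by intermediate functions, to which we turn now.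

## 6. Associated curves and the choice of good radii

**Definition (associated curves).** Let $F_k=f\wedge f'\wedge\dots\wedge f^{(k)}$, $F_{-1}=1$, $u_k=\log\|F_k\|$, $v_k=(k+1)u-u_k$. The components of $F_k$ are the Wronskians of $k+1$ of the $f_j$.

Thus $u_{-1}=0$, $u_0=u$, $u_n=\log|W|$ and $v_{-1}=v_0=0$. In Test 4, $F_1$ has components $e^z,2e^{2z},e^{3z}$, and one reads off $v_1=|x|+O(1)$, $v_2=3|x|+O(1)$.

As $W\not\equiv0$, all $u_k$ are subharmonic and $\not\equiv-\infty$. Let $\mu_k$ be the Riesz measure of $u_k$, $\mu=\sum_{k=0}^n\mu_k$, and $M_k(r)=\langle u_k\rangle_r$. So $M_0=T+u(0)$ and $M_n=N_1+O(1)$.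

**Step 1: $v_k$ is almost nonnegative.** Each component of $F_k$ is $Q\cdot\prod f_i$, with $Q$ as in Lemma 1 for coordinate forms, and $|\prod f_i|\le\|f\|^{k+1}$. So $v_k^-=(u_k-(k+1)u)^+\le\log(1+\sum|Q|)$, the sum being over all choices of $k+1$ coordinates. By (3) and concavity of $\log$,
$$\langle v_k^-\rangle_\rho\le C\log\Big(2+(T(R)+1)\Big(\frac R{R-\rho}\Big)^2\Big),\qquad1\le\rho<R. \tag{5}$$

**Step 2: total mass and boundary means.** For $s\ge s_0$ let $\eta=\eta(s)=1/(3\Lambda)\le\frac13$. For $s\notin E_1$ put $R_j=re^{j\eta}$ ($j=1,2,3$); then $T(R_3)\le eT(r)$. Apply (5) with $\rho=R_2$, $R=R_3$, where $R_3/(R_3-R_2)\le2/\eta=6\Lambda$: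
$$M_k(R_2)=(k+1)M_0(R_2)-\langle v_k\rangle_{R_2}\le(k+1)M_0(R_2)+C\log(T(r)\Lambda)\le CT(r).$$
Also $M_k(R_1)\ge M_k(1)\ge-C$. By (2), $\eta\,\mu_k(|\zeta|\le R_1)\le M_k(R_2)-M_k(R_1)\le CT(r)$. Summing over $k$,
$$\mu(|\zeta|\le R_1)\le C\Lambda T(r). \tag{6}$$
Next, $\langle v_k\rangle_{R_1}=(k+1)M_0(R_1)-M_k(R_1)\le CT(r)$. Since $|v_k|=v_k+2v_k^-$, (5) with $\rho=R_1$, $R=R_2$ gives
$$\langle|v_k|\rangle_{R_1}\le CT(r). \tag{7}$$

**Step 3: little mass very close to the circle.** Let
$$J(s)=\int_{|\log|\zeta|-s|\le\eta(s)}\big|\log|\zeta|-s\big|^{-1/2}\,d\mu(\zeta),$$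
a measurable function of $s$, since $\eta$ is continuous. For integers $k\ge1$ let $G_k=\{s\ge s_0:\ s\notin E_1,\ k\le\log T(e^s)<k+1\}$. The discs $|\zeta|\le e^{s+\eta(s)}$, $s\in G_k$, are nested. By (6) each has $\mu$-measure at most $B_k:=C(k+1)^{1+\varepsilon/2}e^{k+1}$; their union is a countable increasing union of such discs, so it too has measure at most $B_k$. By Tonelli's theorem
$$\int_{G_k}J\,ds\le B_k\int_{-1}^1|x|^{-1/2}dx=4B_k .$$
So $\{s\in G_k:J(s)>B_kk^{1+\varepsilon/2}\}$ has measure at most $4k^{-1-\varepsilon/2}$. The union $E_2$ of these sets over $k\ge1$ has finite measure. If $s\notin E_1\cup E_2$, $s\ge s_0$, then $s\in G_k$ with $k\le\log T$, $e^{k+1}\le eT$ and $k+1\le2k$, hence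
$$J(s)\le C\Lambda^2T(r). \tag{8}$$

**Step 4: the exceptional set.** Let $E=\{e^s:s\in E_1\cup E_2\}\cup[1,e^{s_0}]$; it has finite logarithmic measure. For $r\notin E$, $J(s)<\infty$ forces $\mu(|\zeta|=r)=0$. A zero of $F_k$ of order $m$ is an atom of $\mu_k$ of mass $m$. Hence no $F_k$ vanishes on $|z|=r$, and all $v_k$ are finite and continuous there.

## 7. Mean oscillation on arcs

Fix $r\notin E$. Let $p_0=\lceil(\log T(r))^{1+\varepsilon}\rceil$, $\delta=2\pi/p_0$, and divide $|z|=r$ into $p_0$ closed arcs $I$ of angular length $\delta$. Enlarge $s_0$ so that always $\delta\le\frac18$ and $4\delta\le\eta$; this is possible because $\delta\Lambda\le2\pi(\log T)^{-\varepsilon/2}$. For $z\in I$ let $\omega_k(z)=\sup_{z'\in I}|v_k(z')-v_k(z)|$ (the finitely many endpoints do not matter), with $\omega_{-1}=\omega_0=0$.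

**Lemma 3.** For $1\le k\le n$,
$$\langle\omega_k\rangle_r\le C\,T(r)\Lambda\delta\log\log T(r)\le C\,T(r)(\log T(r))^{-\varepsilon/2}\log\log T(r).$$

*Proof.* In $|z|<R_1$ the Riesz–Poisson–Jensen formula gives
$$v_k=P-\int_{|\zeta|<R_1}G(\cdot,\zeta)\,d\nu(\zeta),\qquad G(z,\zeta)=\log|R_1^2-\bar\zeta z|-\log R_1-\log|z-\zeta| ,$$
where $P$ is the Poisson integral of $v_k|_{|z|=R_1}$, $\nu=(k+1)\mu_0-\mu_k$, and $|\nu|\le(n+1)\mu$. Let $z=re^{i\theta}$ and $z'$ lie in the same arc $I$, so $|z-z'|\le r\delta$; note $R_1-r\ge r\eta\ge4r\delta$. We use $|\log|1+w||\le2|w|$ for $|w|\le\frac12$.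

**Step 1: the Poisson part.** The gradient of the Poisson kernel at $z''$ has modulus $2R_1/|R_1e^{i\varphi}-z''|^2$. For $z''\in I$ we have $|z''-z|\le r\delta\le\frac12(R_1-r)$, so $|R_1e^{i\varphi}-z''|\ge\frac12|R_1e^{i\varphi}-z|$. Integrating along the arc,
$$|P(z')-P(z)|\le r\delta\cdot\frac1{2\pi}\int_0^{2\pi}|v_k(R_1e^{i\varphi})|\frac{8R_1}{|R_1e^{i\varphi}-z|^2}\,d\varphi .$$
The right side does not depend on $z'$. Take the mean over $z$, using $\langle|R_1e^{i\varphi}-z|^{-2}\rangle_r=(R_1^2-r^2)^{-1}$ and (7): the result is at most $\frac{8r\delta}{R_1-r}CT\le C\delta\Lambda T$.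

**Step 2: the term $\log|R_1^2-\bar\zeta z|$.** For $\zeta=0$ it is constant. Otherwise put $\zeta^*=R_1^2/\bar\zeta$. As $|\zeta^*|>R_1$, $|\zeta^*-z|\ge R_1-r\ge2r\delta$. So the values at $z'$ and $z$ differ by at most $2r\delta/|\zeta^*-z|$, where $|\zeta^*-z|\ge\max(r|\sin(\theta-\arg\zeta)|,2r\delta)$. The mean over $\theta$ of this bound is at most $C\delta\log\frac1\delta$.

**Step 3: the term $\log|z-\zeta|$.** Let $\tau=\big||\zeta|-r\big|$, positive for $\mu$-almost every $\zeta$. If $|z-\zeta|\ge2r\delta$, the argument of Step 2 applies with $\zeta$ in place of $\zeta^*$, and such $z$ contribute at most $C\delta\log\frac1\delta$ to the mean. If $|z-\zeta|<2r\delta$, then $\tau<2r\delta$, the distances $|z-\zeta|$ and $|z'-\zeta|$ lie in $[\tau,3r\delta]$, and the difference of logarithms is at most $\log(3r\delta/\tau)$. Such $\theta$ satisfy $|\theta-\arg\zeta|<\arcsin(2\delta)$ modulo $2\pi$ (the angle is acute, since otherwise $|z-\zeta|\ge r$), a set of normalized measure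 at most $2\delta$. Put $x=|\log|\zeta|-s|$. Since $\tau/r<2\delta\le\frac14$, we have $x\le2\tau/r$. Hence $x\le4\delta\le\eta$, and
$$\log\frac{3r\delta}\tau\le\log\frac{6\delta}x\le\log\frac1x .$$

**Step 4: integration over $\zeta$.** By Tonelli's theorem and (6), the mean over the circle of the oscillation of the potential is at most
$$C\Lambda T\,\delta\log\tfrac1\delta+C\delta\int_{x\le4\delta}\log\tfrac1x\,d\mu .$$
Let $m=\mu(x\le4\delta)$. If $m=0$ the last integral vanishes. Otherwise Jensen's inequality gives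
$$\int_{x\le4\delta}\log\frac1x\,d\mu=2\int_{x\le4\delta}\log x^{-1/2}\,d\mu\le2m\log\frac{J(s)}m .$$
By (6), $m\le\bar m:=C\Lambda T$. By (8) there is $\bar J:=C'\Lambda^2T$ with $\bar J\ge J(s)$ and $\bar J\ge e\bar m$. The function $m\mapsto m\log(\bar J/m)$ increases on $(0,\bar J/e]$, so the integral is at most $2\bar m\log(\bar J/\bar m)\le C\Lambda T\log\Lambda$ (enlarge $s_0$ so that $\Lambda\ge2$).

Finally $\log\frac1\delta$ and $\log\Lambda$ are at most $C\log\log T$, and $\Lambda\delta\le2\pi(\log T)^{-\varepsilon/2}$. Adding the contributions of Steps 1 and 4 proves the lemma. $\square$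

## 8. The Frenet frame and the lower bound

Let
$$\kappa_k=\frac{\|F_{k-1}\|\,\|F_{k+1}\|}{\|F_k\|^2},\qquad0\le k\le n-1.$$
For $n=1$, $\kappa_0$ is the spherical derivative of Section 5. Inserting $u_k=(k+1)u-v_k$,
$$\log\kappa_k=u_{k-1}-2u_k+u_{k+1}=-v_{k-1}+2v_k-v_{k+1}, \tag{9}$$
and
$$\sum_{k=0}^{n-1}(n-k)\log\kappa_k=\log|W|-(n+1)u. \tag{10}$$
To see (10), compare coefficients. For $1\le m\le n-1$ the coefficient of $u_m$ is $(n-m-1)-2(n-m)+(n-m+1)=0$; that of $u_0$ is $-2n+(n-1)=-(n+1)$; that of $u_n$ is $1$; and $u_{-1}=0$. In Test 4, (9) gives $\log\kappa_0=\log\kappa_1=-|x|+O(1)$, in agreement with the distances $e^{-|x|}$ and $e^{-2|x|}$ found there.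

The next lemma says that on an arc $I$ the curve stays within $\prod_{k\le j}\min(1,q_k)$ of its osculating $j$-plane.

**Lemma 4.** Let $r\notin E$, $I$ an arc as above, $z_0=re^{i\theta_0}\in I$, and let $A$ be the osculating flag at $z_0$: $A^{(j)}=\mathbf P\,\mathrm{span}(f,f',\dots,f^{(j)})(z_0)$. Put $q_k=\delta r\sup_I\kappa_k$. Then for $z\in I$ and $0\le j\le n-1$,
$$d(f(z),A^{(j)})\le\prod_{k=0}^j\min(1,q_k).$$

*Proof.* **Step 1: the frame.** On the circle no $F_k$ vanishes, so Gram–Schmidt applied to $f,f',\dots,f^{(n)}$ gives orthonormal vectors $e_0,\dots,e_n$, smooth in $\theta$, with $\langle f^{(k)},e_k\rangle=\|F_k\|/\|F_{k-1}\|$ (inner product linear in the first argument). The coefficient of $f^{(k)}$ in $e_k$ is $\|F_{k-1}\|/\|F_k\|$. For $e_k$, and for $y_k,E_k$ below, a prime means $d/d\theta$. Since $\frac d{d\theta}f^{(k)}=izf^{(k+1)}$, we have $e_k'\in\mathrm{span}(e_0,\dots,e_{k+1})$ and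
$$a_k:=\langle e_k',e_{k+1}\rangle=\frac{\|F_{k-1}\|}{\|F_k\|}\,iz\,\frac{\|F_{k+1}\|}{\|F_k\|}=iz\kappa_k,\qquad|a_k|=r\kappa_k .$$
Orthonormality gives $\langle e_k',e_l\rangle=-\overline{\langle e_l',e_k\rangle}$. This vanishes for $l<k-1$, equals $-\bar a_{k-1}$ for $l=k-1$, and is imaginary for $l=k$. So
$$e_k'=-\bar a_{k-1}e_{k-1}+i\beta_ke_k+a_ke_{k+1},\qquad\beta_k\in\mathbf R,$$
terms with index outside $0,\dots,n$ being omitted.

**Step 2: a chain of inequalities.** Let $v$ be a unit vector orthogonal to $e_0(\theta_0),\dots,e_j(\theta_0)$, $y_k=\langle e_k(\theta),v\rangle$, $E_k=\big(\sum_{i\le k}|y_i|^2\big)^{1/2}$. Then $E_k\le E_{k+1}\le1$, and $E_k(\theta_0)=0$ for $k\le j$. In $\mathrm{Re}\sum_{i\le k}y_i'\bar y_i$ the terms with $\beta_i$ vanish, and the inner couplings cancel because $\mathrm{Re}(\bar a_{i-1}y_{i-1}\bar y_i)=\mathrm{Re}(a_{i-1}y_i\bar y_{i-1})$. What remains is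
$$\tfrac12(E_k^2)'=\mathrm{Re}(a_ky_{k+1}\bar y_k).$$
As $|y_k|\le E_k$ and $E_k$ is Lipschitz, $|E_k'|\le|a_k||y_{k+1}|\le|a_k|E_{k+1}$ almost everywhere; at zeros of $E_k\ge0$ the derivative, if it exists, is $0$. Integrating from $\theta_0$ over an interval of length at most $\delta$, for $k\le j$,
$$\sup_IE_k\le\min(1,q_k)\sup_IE_{k+1}.$$

**Step 3: conclusion.** Iterating from $k=0$ to $j$ and using $E_{j+1}\le1$, $|\langle e_0(\theta),v\rangle|=E_0\le\prod_{k\le j}\min(1,q_k)$. As $e_0=f/\|f\|$, the supremum of the left side over all admissible $v$ is $d(f(z),A^{(j)})$. $\square$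

**Proof of Theorem 1(b).** For each of the $p_0$ arcs take one osculating flag as in Lemma 4. For $z\in I$ and the flag $A$ of $I$, the factor with index $k$ occurs for $j=k,\dots,n-1$, so
$$\log\frac1{d(f(z),A)}\ge\sum_{k=0}^{n-1}(n-k)\log\frac1{\min(1,q_k)}\ge-\sum_{k=0}^{n-1}(n-k)\log q_k .$$
Since $\delta\le1$, (9) gives $\log q_k\le\log r+\log\kappa_k(z)+\omega_{k-1}(z)+2\omega_k(z)+\omega_{k+1}(z)$. With (10),
$$\log\frac1{d(f(z),A)}\ge(n+1)u(z)-\log|W(z)|-\tfrac{n(n+1)}2\log r-C\sum_k\omega_k(z).$$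
The maximum over the $p_0$ flags is at least the left side. Average over $|z|=r$ and use Lemma 3:
$$m_{p_0}(r)\ge(n+1)T(r)-N_1(r)-C\big(T(\log T)^{-\varepsilon/2}\log\log T+\log r\big).$$
Every integer $p\ge(\log T)^{1+\varepsilon}$ satisfies $p\ge p_0$, hence $m_p\ge m_{p_0}$. This is Theorem 1(b). As $\log r=o(T)$, the conjecture follows with every $N\ge2$, as explained after Theorem 1. $\blacksquare$

## 9. Exponentially many points: the curve $\wp$

For Theorem 2(ii) return to Test 2, where $T(r)\sim\pi r^2/a$ and $N_1\sim2T$. Let $c>0$. An $e^{-cT/4}$-net on the sphere (for the distance $d$) can be chosen with at most $Ce^{cT/2}\le[e^{cT}]$ points when $r$ is large. Take these points as flags. At every $z$ some flag satisfies $d\le e^{-cT/4}$, so $m_p\ge cT/4$ for $p=[e^{cT}]$, and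
$$m_p+N_1\ge\big(2+\tfrac c4-o(1)\big)T$$
for all large $r$, although $\log p\le cT$. $\blacksquare$

## 10. An entire function for which $c\log T$ points are too few

We prove Theorem 2(i) by making the warning of Test 3 come true. We construct
$$g=\sum_{k\ge1}a_kz^{n_k}\ \text{ entire},\qquad F(z)=\int_0^ze^{-g(\zeta)}d\zeta ,$$
so $W=F'=e^{-g}$ has no zeros and $N_1\equiv0$. Near radii slightly larger than $R_k$ the term $a_kz^{n_k}$ should dominate, with $|a_k|=R_k^{-n_k}$. At $r=\rho R_k$, $\rho\in[1+\frac1k,1+\frac2k]$, one expects $T\approx\rho^{n_k}/\pi$, so $\log T\lesssim2n_k/k\ll n_k$, while $F$ approaches $n_k$ different constants in $n_k$ sectors. In Test 3 these constants were explicit. Now the earlier terms of $g$ perturb them, and at the radius where we want to work we have no direct lower bound for their differences. We do have one when the coefficient $a_k$ is enormous. The differences are entire functions of $\log a_k$, and subharmonicity carries the bound over to a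 suitable $a_k$ of the size we want.

**Step 1: setting up the inductive choice.** Suppose $P=g_{k-1}=\sum_{i<k}a_iz^{n_i}$ is chosen ($g_0=0$, $n_0=0$). Let $d=\max(1,\deg P)$ and $c\ge1$ with $|P(z)|\le c|z|(1+|z|)^d$, possible as $P(0)=0$. Put $R=\max(1,8R_{k-1})$ ($R=1$ if $k=1$). We choose $n=n_k$ large depending on $k,P,R$; "for $n$ large" below refers to finitely many such requirements. Among them are $n_k\ge10^{1+n_{k-1}}$, $16R\le e^n$, and
$$b:=n^{3d+10}\le\tfrac1k\big(1+\tfrac1k\big)^n. \tag{11}$$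
For $\lambda\in\mathbf C$ let $\tau=e^{-\lambda/n}$, $\omega=e^{2\pi i/n}$,
$$I_j(\lambda)=\tau\omega^j\int_0^\infty e^{-P(\tau\omega^jt)-t^n}dt,\qquad D_{jl}=I_j-I_l\quad(0\le j<l<n).$$
These are entire in $\lambda$. Since $e^\lambda(\tau\omega^jt)^n=t^n$, $I_j$ is the limit of $\int_0^ze^{-P-e^\lambda\zeta^n}d\zeta$ along the ray $\arg z=\arg(\tau\omega^j)$.

**Step 2: the differences are not small at one point.** Let $\lambda_0=2n\log n$, so $\tau=\tau_0=n^{-2}$. Use $|e^{-P}-1|\le|P|e^{|P|}$. For $t\le2$, $|P(\tau_0\omega^jt)|\le2c3^d\tau_0\le1$. For $t\ge2$, $|P|\le\tau_0C_Pt^{d+1}\le t^{d+1}$ with $C_P$ depending only on $P$, and $t^n\ge2t^{d+1}$, so $|P|e^{|P|-t^n}\le\tau_0C_Pt^{d+1}e^{-t^{d+1}}$. Integrating over both ranges,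
$$I_j(\lambda_0)=\tau_0\big(\omega^j\Gamma(1+\tfrac1n)+O(C_P\tau_0)\big),$$
where $C_P$ has been enlarged if necessary. Here $\Gamma(1+\frac1n)=\int_0^\infty e^{-t^n}dt\ge\int_0^1e^{-1}dt=1/e$ and $|\omega^j-\omega^l|\ge2\sin\frac\pi n\ge\frac4n$. As $4/e>1$ and $\tau_0=n^{-2}$, for $n$ large $|D_{jl}(\lambda_0)|\ge\tau_0/n=n^{-3}$.

**Step 3: upper bound on a large disc.** Let $\Delta=\{|\lambda-\lambda_0|\le4n\log n\}$. There $\mathrm{Re}\,\lambda\ge-2n\log n$, so $|\tau|\le n^2$. For $t\le2$, $|P(\tau\omega^jt)|\le2cn^2(1+2n^2)^d\le n^{3d+3}$. For $t\ge2$, $|P|\le n^{2d+3}t^{d+1}\le t^n-t$ for $n$ large. So $|I_j|\le n^2(2e^{n^{3d+3}}+1)$ on $\Delta$, and $\log|I_j|$, $\log|D_{jl}|$ are at most $B:=n^{3d+4}$ there.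

**Step 4: choice of $\lambda_k$.** $\log|D_{jl}|$ is subharmonic, at most $B$ on $\Delta$, and at least $-3\log n\ge-B$ at the center. Its area mean over $\Delta$ is at least $-B$, and the mean of its positive part is at most $B$, so the area mean of $(\log|D_{jl}|)^-$ is at most $2B$. Hence $\{\lambda\in\Delta:\log|D_{jl}|<-n^5B\}$ has area at most $2n^{-5}|\Delta|$, where $|\Delta|=16\pi n^2\log^2n$. Summed over fewer than $n^2$ pairs this is at most $32\pi n^{-1}\log^2n$. For $n$ large this is less than $n\log2$, the area of the rectangle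
$$\{-n\log2R\le\mathrm{Re}\,\lambda\le-n\log R,\ 0\le\mathrm{Im}\,\lambda\le1\}\subset\Delta .$$
So we can fix $\lambda=\lambda_k$ in this rectangle with
$$|I_j-I_l|\ge\exp(-n^{3d+9})\ge e^{-b}\qquad(j\ne l). \tag{12}$$
Put $a_k=e^{\lambda_k}$ and $R_k=|\tau|\in[R,2R]$. Then $a_kz^n=(z/\tau)^n$ and $R_{k+1}\ge8R_k$.

**Step 5: later terms are negligible.** For $|z|\le4R_k$, with $n_{k+1}\ge10\cdot10^{n_k}$,
$$|g-g_k|\le\sum_{i>k}\Big(\frac{4R_k}{R_i}\Big)^{n_i}\le\sum_{i>k}2^{-n_i}\le2\cdot2^{-n_{k+1}}\le\exp(-10^{n_k}).$$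
Thus $g$ is entire.

**Step 6: size of $F$ in the sectors.** Let $|z|=\rho R_k$, $1\le\rho\le3$, $V=\rho^n$, and write $z=\tau\omega^j\rho e^{i\psi/n}$, $|\psi|\le\pi$ ("sector $j$"), so $(z/\tau)^n=Ve^{i\psi}$. For $n$ large $|P|\le n$ on $|z|\le8R$, hence on $|z|\le4R_k$, and so
$$|\mathrm{Re}\,g-V\cos\psi|\le n+1. \tag{13}$$
We claim
$$\log^+|F(z)|\le V(\cos\psi)^-+b, \tag{14}$$
$$|F(z)-I_j|\le e^{-V\cos\psi+b}\quad\text{if }\cos\psi\ge0. \tag{15}$$
Let $\Phi(z)=\int_0^ze^{-g_k}$.

Suppose $\cos\psi\ge0$. Integrate $e^{-g_k}$ from $z$ along the circle to $\psi=0$ and then radially ($\zeta=\tau\omega^jt$, $t\ge\rho$) to infinity; this gives $I_j-\Phi(z)$. On the circular arc the cosine only increases, so $|e^{-g_k}|\le e^{-V\cos\psi+n}$. On the ray with $t\le4$, $|e^{-g_k}|\le e^{-V+n}$. For $t\ge4$ and $n$ large, $|P|\le nt^{d+1}\le t^n/2$ and $t^n/2\ge4^n/4+t\ge V+t$, so $|e^{-g_k}|\le e^{-V-t}$. The two finite pieces and $R_k$ have length at most $16R\le e^n$. So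
$$|\Phi(z)-I_j|\le e^{-V\cos\psi}(2e^{2n}+e^n)\le e^{-V\cos\psi+3n},\qquad|\Phi(z)|\le e^B+e^{3n}.$$

If $\cos\psi<0$, integrate along the circle from $\psi=\pm\frac\pi2$ (sign of $\psi$); there $|\cos|$ increases up to $|\cos\psi|$, so $|\Phi(z)|\le e^B+e^{3n}+e^{V|\cos\psi|+2n}$.

Finally compare $F$ with $\Phi$. On $|z|\le3R_k$ we have $|g_k|\le3^n+n$. With $|e^{-w}-1|\le2|w|$ for $|w|\le1$ and Step 5, radial integration gives $|F-\Phi|\le3R_k\cdot2e^{3^n+n}e^{-10^n}\le e^{-5^n}$. Since $V\le3^n$, $e^{-5^n}\le e^{-V}$; and $b=n^{3d+10}$ exceeds $B=n^{3d+4}$ and $3n$ by far. So (14) and (15) follow.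

**Step 7: the characteristic.** From now on $k\ge2$, $\rho\in[1+\frac1k,1+\frac2k]$, $r=\rho R_k$, and $k\to\infty$. By (11), $b\le V/k=o(V)$. The function $F$ is now fixed, so constants $C$ may depend on it.

Apply Lemma 1 to $f=(1,F)$, with outer radius $R'=r(1+\frac1n)$ and the unit forms $w_0$ and $(w_1-Aw_0)/\sqrt{1+|A|^2}$, for which $Q=F'/(F-A)$. Here $R'\le3R_k$ and $(\rho(1+\frac1n))^n\le eV$, so $T(R')\le eV+b+C$ by (14), and $R'/(R'-r)=n+1$. As in Step 2 of Section 4, for any $A_1,\dots,A_p\in\mathbf C$,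
$$X:=\max_j\log^+\Big|\frac{F'}{F-A_j}\Big|\quad\text{satisfies}\quad\langle X\rangle_r\le C(\log p+\log V+\log n+1). \tag{16}$$
On the circle $\psi$ is equidistributed, so $\langle(\cos\psi)^\pm\rangle_r=\frac1\pi$. Since $u=\frac12\log(1+|F|^2)\le\log^+|F|+C$ and $u(0)=0$, (14) gives $T(r)\le V/\pi+b+C$. Conversely $\log|F'|=-\mathrm{Re}\,g$, so by (13) and by (16) with $p=1$, $A_1=0$,
$$\frac V\pi-n-1\le\langle\log^+|F'|\rangle_r\le\langle\log^+|F|\rangle_r+\langle X\rangle_r\le T(r)+o(V).$$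
As $n\le b=o(V)$, $T(r)=(1+o(1))V/\pi$. In particular $F$ is transcendental, since $\log r\le n$ (because $r\le6R\le e^n$) and $V\ge kb\ge kn$. Moreover
$$\log T(r)\le n\log\big(1+\tfrac2k\big)+O(1)\le\frac{2n}k+O(1).$$

**Step 8: a bound for each point.** Let $p\le c\log T(r)$. Then $p/n\to0$, and $\langle X\rangle_r=o(V)$. Flags are points $A_i\in\mathbf C\cup\{\infty\}$; in $X$ we use the finite ones ($X=0$ if there are none). We claim that for all large $k$
$$\log\frac1{d(F(z),A_i)}\le V|\cos\psi|+X(z)+3b. \tag{17}$$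
For $A=\infty$, $\log\frac1d\le\log^+|F|+C$. For finite $A$ with $|A|>2(1+|F|)$ we have $|F-A|\ge|A|/2$ and again $\log\frac1d\le\log^+|F|+C$. In both cases (14) gives (17). Otherwise $\sqrt{1+|A|^2}\le3(1+|F|)$, so $\frac1d\le C\frac{(1+|F|)^2}{|F-A|}$ and
$$\log\frac1d\le2\log^+|F|-\log|F'|+X+C .$$
Here $-\log|F'|=\mathrm{Re}\,g\le V\cos\psi+n+1$ by (13), and $2(\cos\psi)^-+\cos\psi=|\cos\psi|$. With (14) this is (17).

**Step 9: each point serves at most one sector.** Fix $\eta\in(0,\frac12)$. Say that $A$ *serves* sector $j$ if for some $z$ on the circle in sector $j$ with $\cos\psi\ge2\eta$ we have $d(F(z),A)\le e^{-\eta V}$. Suppose $A$ served sectors $j\ne l$, with points $z,z'$. The distance $d$ satisfies the triangle inequality (it is half the chordal distance on the unit sphere), so $d(F(z),F(z'))\le2e^{-\eta V}$. By (14), $|F(z)|,|F(z')|\le e^b$, hence $|F(z)-F(z')|\le8e^{-\eta V+2b}$. By (15),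
$$|I_j-I_l|\le8e^{-\eta V+2b}+2e^{-2\eta V+b}\le10e^{-\eta V+2b}.$$
Since $b\le V/k$, this contradicts (12) for large $k$. So $p$ flags serve at most $p$ of the $n$ sectors.

**Step 10: the mean.** In unserved sectors, $\max_i\log\frac1{d(F,A_i)}$ is at most $\eta V$ where $\cos\psi\ge2\eta$, and at most $2\eta V+X+3b$ where $0\le\cos\psi<2\eta$, by (17). Where $\cos\psi<0$, and in served sectors, use (17) as it stands. The part $\cos\psi<0$ contributes $V/\pi$ from $V|\cos\psi|$, and each served sector contributes $\frac1n\cdot\frac V\pi$ from $V(\cos\psi)^+$. Hence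
$$m_p(r)\le\frac V\pi+\frac pn\cdot\frac V\pi+2\eta V+\langle X\rangle_r+3b\le(1+2\pi\eta+o(1))T(r),$$
with $o(1)$ uniform over all choices of flags, because (16) is. Since $\eta$ is arbitrary, $\limsup m_{p(r)}/T\le1$ as $r\to\infty$ through
$$\bigcup_{k\ge2}\big[R_k(1+\tfrac1k),\,R_k(1+\tfrac2k)\big].$$
The intervals are disjoint because $R_{k+1}\ge8R_k$, and the logarithmic measure of the union is $\sum_{k\ge2}\log\frac{k+2}{k+1}=\infty$. No exceptional set of finite logarithmic measure can contain this set up to a bounded part. On it $m_p+N_1=m_p\le(1+o(1))T$ instead of $(2+o(1))T$. With $p=[\log T(r)]$ this shows that (1) fails for $N=1$. $\blacksquare$
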